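# A Double Curve of Genus Two that Cannot Be Split

## 1. Blowing up a node and moving the center

Take the function $ab$ on $\mathbb C^2$, whose zero fiber has a node at the origin, and blow up the origin. The blow-up is covered by two charts:
$$(a,b)=(x,xy)\qquad\text{and}\qquad (a,b)=(x'y',x').$$
The pulled-back function is $\pi=x^2y=x'^2y'$. Its zero divisor is $2C+R_1+R_2$, where $C\cong\mathbb P^1$ is the exceptional curve, with coordinate $y=1/y'$. The curves $R_1,R_2$ are the strict transforms of the two axes, and they meet $C$ at $y=0$ and $y=\infty$. (The curves $R_i$ are not compact here; a compact version comes in Section 2.)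

Now keep the surface and move the node off the center of the blow-up by taking $\Pi_s=(a+s)(b+s)$. In the first chart
$$\Pi_s=(x+s)(xy+s)=x^2y+s\,x(1+y)+s^2,$$
so
$$\partial_y\Pi_s=x(x+s),\qquad \partial_x\Pi_s=2xy+s(1+y).$$
Let $s\ne0$. If $x=0$, the second equation forces $y=-1$, and the critical value is $s^2$. If $x=-s$, it becomes $s(1-y)=0$, so $y=1$ and the critical value is $0$. By the symmetry $a\leftrightarrow b$ the second chart gives the same two points. The Hessian determinant is $-(2x+s)^2=-s^2\neq0$ at both, so both are nodes. The one bad fiber $2C+R_1+R_2$ has split into two nodal fibers, over $0$ and $s^2$: the fiber containing the moved node, and the fiber through the blown-up point.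

These two values can be read off from $C$ alone. Complete the square in $x$, away from $y=0$:
$$\Pi_s=y\Big(x+\frac{s(1+y)}{2y}\Big)^2+s^2f(y),\qquad f(y)=1-\frac{(1+y)^2}{4y}=\frac12-\frac14\Big(y+\frac1y\Big).$$
The function $f$ is a rational function on $C=\mathbb P^1$ with simple poles exactly at the two points where $R_1,R_2$ meet $C$. Its critical points are $y=\pm1$, and $f(1)=0$, $f(-1)=1$. The critical values of $\Pi_s$ are $s^2f(\pm1)$.

So a double curve splits here because $C$ carries a nonconstant meromorphic function with at most simple poles at the points of $R\cap C$. What if $C$ is a compact curve on which no such function exists? These notes show that then nothing splits.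

## 2. Splitting deformations and the conjectured list of atoms

Curves of genus $g$ are connected, and $g\ge1$.

**Definition (degeneration).** A degeneration of curves of genus $g$ is a proper surjective holomorphic map $\pi:M\to\Delta$ from a smooth complex surface to the unit disk, such that the fiber $X=\pi^{-1}(0)$ is singular and every other fiber is a smooth curve of genus $g$. A fiber is singular if, as a divisor (equivalently, as a scheme), it is not a smooth reduced curve. We write $X=\sum m_i\Theta_i$ with irreducible components $\Theta_i$ and multiplicities $m_i\ge1$.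

Only the germ of $\pi$ near $X$ matters, so $\Delta$ may be shrunk, and disks are rescaled freely.

A multiple fiber $mC$ with $C$ smooth and $m\ge2$ is singular in this sense. For instance, let $E$ be an elliptic curve, $\tau\in E$ a point of exact order $m$, and $\zeta$ a primitive $m$-th root of unity. The automorphism $(z,w)\mapsto(z+\tau,\zeta w)$ of $E\times\Delta$ generates a free action of $\mathbb Z/m$, and $w^m$ descends to the quotient. Its fibers over $t\ne0$ are copies of $E$, and its fiber over $0$ is $m$ times the smooth curve $E/\langle\tau\rangle$.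

**Definition (deformation).** A deformation of $\pi$ is a proper, flat, surjective holomorphic map $\Psi:\mathcal M\to\Delta\times\Delta^\dagger$, with $\mathcal M$ a smooth complex $3$-fold and $\Delta^\dagger$ a small disk with parameter $s$, such that for each $s$ the fiber $M_s=\Psi^{-1}(\Delta\times\{s\})$ is a smooth surface, the induced map $\pi_s:M_s\to\Delta$ is proper, surjective and holomorphic with general fiber a smooth curve of genus $g$, and $\pi_0=\pi$.

Here $M_s$ is the scheme-theoretic fiber of $s:\mathcal M\to\Delta^\dagger$. So "$M_s$ smooth" means that $s$ is a submersion, and $\mathcal O_{\mathcal M}/s\mathcal O_{\mathcal M}=\mathcal O_M$. We write $\Psi=(\Pi,s)$; then $\Pi|_M=\pi$.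

**Definition (splitting, atomic).** The deformation is splitting if for every sufficiently small disk $\Delta'\subset\Delta$ centered at $0$ there is a disk $\Delta'^\dagger\subset\Delta^\dagger$ centered at $0$ such that for every $s\in\Delta'^\dagger\setminus\{0\}$ the map $\pi_s$ has at least two singular fibers over $\Delta'$. The degeneration $\pi$ is atomic if it admits no splitting deformation.

**Example (compact version of Section 1).** Let $\pi_0:M_0\to\Delta$ be a degeneration whose singular fiber is a reduced curve with one node $n$. Near $n$ choose coordinates with $\pi_0=ab$. Let $M$ be the blow-up of $M_0$ at $n$, with $\pi$ the pull-back of $\pi_0$. Then $X=2C+R$, where $C\cong\mathbb P^1$ and $R$ is the nodal curve with its node resolved. Put $\sigma(s)=(s,s)$ in the coordinates $(a,b)$, and let $\mathcal M$ be the blow-up of $M_0\times\Delta^\dagger$ along the graph of $\sigma$, with $\Pi$ the pull-back of $\pi_0$. The graph is a smooth curve transversal to the slices, so $\mathcal M$ is smooth and $M_s$ is the blow-up of $M_0$ at $\sigma(s)$. All fibers of the proper surjective map $(\Pi,s)$ have dimension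 one, so it is flat, because source and target are smooth. For $s\ne0$ the fiber of $\pi_s$ over $0$ is the nodal curve, and the fiber over $\pi_0(\sigma(s))=s^2$ contains the exceptional curve as an extra component. The deformation is splitting, and $\pi$ is not atomic. With $a'=a-s$, $b'=b-s$ we are back at $\Pi=(a'+s)(b'+s)$.

Which degenerations are atomic? Theorem 2.0.2 of "Towards the classification of atoms of degenerations, I — Splitting criteria via configurations of singular fibers" says that $\pi$ is atomic if $X$ is either a reduced curve with one node, or $mC$ with $C$ smooth and $m\ge2$. Conjecture 6.3.1 of the same paper says that this is the full list: *a degeneration is atomic if and only if its singular fiber is either a reduced curve with one node, or a multiple of a smooth curve.* We shall see that the conjecture is false. The "if" direction is Theorem 2.0.2. The "only if" direction fails for every $g\ge4$. Nothing is claimed for $g\le3$.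

**Remark (on the scheme structure of $M_s$).** For $g\ge2$ nothing is lost if one only assumes that the reduced sets $M_s$ are smooth. Since $M$ is connected, $\operatorname{div}(s)=mM$ near $M$ for some $m\ge1$. Take $t\neq0$ and $F=\pi^{-1}(t)$. Near $F$ we have locally $s=z^m$, where $z$ is a local equation of $M$, unique up to $m$-th roots of unity, and $(\Pi,z)$ is a submersion because $\pi=\Pi|_M$ is a submersion along $F$. On the surface $\{\Pi=t\}$, which is smooth near $F$, the fiber $\Psi^{-1}(t,s)$ is for small $s\ne0$ given by $z^m=s$. It is close to $F$ by properness, and it consists locally of $m$ sheets parallel to $F$. So it is smooth and is an unramified $m$-sheeted cover of $F$. The critical values of $\pi_s$ form a closed analytic subset of $\Delta$, not all of $\Delta$, so all smooth fibers of $\pi_s$ are diffeomorphic to the general one, and $\Psi^{-1}(t,s)$ has genus $g$. Hence $2-2g=m(2-2g)$ and $m=1$. Then the closed set $\{ds=0\}$ misses $M$, and by properness $s$ is a submersion after shrinking $\Delta$ and $\Delta^\dagger$.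

## 3. Fibers $2C+R$ and the number $h^0(C,\mathcal O_C(D))$

**Hypothesis (H).** $X=2C+R$, where $C$ is a smooth connected compact curve of genus $h$; $R$ is a reduced smooth compact curve, possibly disconnected, not containing $C$; and $R$ meets $C$ transversally, exactly in distinct points $p_1,\dots,p_r$, $r\ge1$.

Put $D=p_1+\dots+p_r$ and $C^\circ=C\setminus\{p_1,\dots,p_r\}$. Since $X$ is a fiber, $0=C\cdot X=2C^2+r$, so $r$ is even and $r\ge2$. Such an $X$ is not reduced, because of $C$, and it is not a multiple of a smooth curve, because $R$ has multiplicity $1$. So it is not on the conjectured list.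

Recall that $H^0(C,\mathcal O_C(D))$ is the space of meromorphic functions on $C$ with at most simple poles at the $p_j$ and no other poles. It contains the constants, so $h^0(C,\mathcal O_C(D))=1$ means that there is nothing else. On $\mathbb P^1$ with $D=0+\infty$ it is spanned by $1,y,1/y$, so $h^0=3$; the function $f$ of Section 1 lives there.

**Theorem A.** If $X$ satisfies (H) and $h^0(C,\mathcal O_C(D))=1$, then $\pi$ is atomic.

**Theorem B.** For every $g\ge4$ there is a degeneration of curves of genus $g$ with $X=2C+R_1+R_2$ satisfying (H), where $C$ has genus $2$, $R_1,R_2$ are disjoint smooth curves of genera $g-4$ and $0$, each meeting $C$ in one point, and $h^0(C,\mathcal O_C(p_1+p_2))=1$.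

Together, Theorems A and B disprove Conjecture 6.3.1 for every $g\ge4$. Riemann–Roch explains why genus $2$ appears: $h^0(\mathcal O_C(D))\ge r+1-h$, so $h^0=1$ forces $h\ge r\ge2$.

Two complements are not needed for the disproof. Call $\pi$ *linearizable along $C$* if a neighborhood of $C$ in $M$ is biholomorphic to a neighborhood of the zero section of $N=N_{C/M}$, with $C$ going to the zero section and $\pi$ becoming $u\mapsto\delta(u^2)$ for some $\delta\in H^0(C,N^{-2})$ with divisor $D$. The blow-up of Section 1 has this property along its exceptional curve: the surface is the total space of $N=\mathcal O_{\mathbb P^1}(-1)$, the fiber coordinates are $x$ and $x'=xy$, and $\pi=x^2y=x'^2y'$ is $\delta(u^2)$ with $\delta$ vanishing simply at $y=0$ and $y=\infty$.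

**Theorem C.** Let $X$ satisfy (H) and let $\pi$ be linearizable along $C$. Then $\pi$ is atomic if and only if $h^0(C,\mathcal O_C(D))=1$.

**Corollary.** For every $g\ge4$, atomicity is not determined by the genera, multiplicities and intersection pattern of the components of $X$.

The Corollary also warns us that no count of Euler numbers or intersection numbers can prove Theorem A. The position of the points $p_j$ on $C$ has to enter.

## 4. What the first derivative in $s$ sees, and what it misses

How would one show that the critical values of $\pi_s$ near $C$ cannot separate? Locally they can: on a bidisc, $x^2+sa(y)$ has critical values $s\,a(y_i)$ at the critical points $y_i$ of $a$. So we need a function such as $a$ that is globally defined on the compact curve $C$.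

The natural first candidate is $\partial\Pi/\partial s$ along $C$. The derivative is taken along a vector field lifting $\partial_s$, and two lifts differ by a vector tangent to $M$. Since $d\pi=0$ along $C$, the restriction $\partial_s\Pi|_C$ does not depend on the lift. It is therefore a holomorphic function on all of $C$, including the $p_j$, hence a constant. To first order in $s$, all critical values near $C$ agree.

This argument never used $D$. It is equally true in Section 1, where $\Pi=x^2y+sx(1+y)+s^2$ gives $\partial_s\Pi|_C=x(1+y)|_{x=0}=0$, and yet the critical values $0$ and $s^2$ separate. So the argument stops exactly at order $s^2$. There two things go wrong.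

First, the second coefficient restricted to $C$ depends on the lift: if $\Pi=x^2$ and $x=x'+s\xi$, then $\Pi=x'^2+2s\xi x'+s^2\xi^2$, and restriction to $x'=0$ gives $s^2\xi^2$ instead of $0$. The remedy is to complete the square first and to look only at what is left over.

Second, completing the square is harmless on $C^\circ$ but not at $p_j$, where $\pi=x^2y$. The perturbation $x^2y+\varepsilon x$ has $\partial_y=x^2$ and $\partial_x=2xy+\varepsilon$, so it has no critical point at all when $\varepsilon\ne0$, and
$$x^2y+\varepsilon x=y\Big(x+\frac{\varepsilon}{2y}\Big)^2-\frac{\varepsilon^2}{4y}.\tag{1}$$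
The left-over function acquires a pole at $p_j$. We shall show that with good coordinates $\varepsilon$ depends on $s$ only, so the pole is simple. Then the left-over lies in $H^0(C,\mathcal O_C(D))$, and if $h^0=1$ it is a constant.

One more point dictates the shape of the proof. Suppose $\Pi=\hat x^2+sa_1(\hat y)+s^2a_2(\hat y)+\cdots$, and substitute $\hat y=\hat y'+s\eta(\hat y')$. Then $a_2$ changes to $a_2+a_1'\eta$. So $a_2$ has an intrinsic meaning only once $a_1$ is known to be constant. We must climb one order at a time, subtracting the constants already found. It is convenient to do so with formal power series in $s$, where no convergence has to be controlled; Section 8 returns to honest critical points.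

From here until the end of Section 8, $X$ satisfies (H), and $\Psi=(\Pi,s)$ is an arbitrary deformation of $\pi$.

## 5. Formal charts and the normal forms of $\Pi$

**Step 1: formal functions.** *The aim is a ring in which we can change coordinates order by order in $s$.* For $U\subset M$ open let
$$\widehat{\mathcal O}(U)=\Gamma\big(U,\varprojlim_n\mathcal O_{\mathcal M}/s^n\big).$$
Let $(x,y)$ be coordinates on $U$ that extend to functions $x_0,y_0$ near $U$ in $\mathcal M$ for which $(x_0,y_0,s)$ are holomorphic coordinates. Since $s$ is a submersion, this is always possible for small $U$. The retraction $(x_0,y_0,s)\mapsto(x_0,y_0)$ gives $\mathcal O_{\mathcal M}/s^n|_U\cong\mathcal O_U[s]/s^n$. Hence every formal function is uniquely $\sum_ns^ng_n(x_0,y_0)$ with $g_n\in\mathcal O(U)$, and $\widehat{\mathcal O}(U)\cong\mathcal O(U)[[s]]$, which is a domain if $U$ is connected. For example, $\sum_n n!\,s^n$ is a formal function that is not holomorphic. A formal function has a well-defined reduction mod $s$ in $\mathcal O_M$, and multiplication by $s^k$ identifies $\mathcal O_M$ with $s^k\widehat{\mathcal O}/s^{k+1}\widehat{\mathcal O}$.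 So a congruence $F\equiv s^k\beta$ mod $s^{k+1}$ with $\beta\in\mathcal O_M$ makes sense without choosing coordinates.

**Step 2: formal charts.** *The aim is to say what a formal coordinate change is.* A formal chart lifting $(x,y)$ is a pair $\hat x,\hat y\in\widehat{\mathcal O}(U)$ with $\hat x\equiv x$, $\hat y\equiv y$ mod $s$. An example is $\hat x=x_0+\sum_{n\ge1}n!\,s^n$, $\hat y=y_0$. For $g\in\mathcal O(U)$ define
$$g(\hat x,\hat y)=\sum_{i,j}\frac{1}{i!\,j!}\,\partial_x^i\partial_y^jg(x_0,y_0)\,(\hat x-x_0)^i(\hat y-y_0)^j .$$
The $(i,j)$ term is divisible by $s^{i+j}$, so the sum converges $s$-adically, and $g\mapsto g(\hat x,\hat y)$ is a ring homomorphism. If two charts agree mod $s^n$, then the values of $g$ agree mod $s^n$. Moreover every formal function $F$ is uniquely $\sum_ns^ng_n(\hat x,\hat y)$: let $g_0$ be $F$ mod $s$; then $F-g_0(\hat x,\hat y)$ is divisible by $s$; divide and repeat. All $U$ below are small and connected.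

**Lemma 1.** (i) Let $q\in C^\circ$, and take coordinates $(x,y)$ on a bidisc $U\ni q$ with $\pi=x^2$. There is a formal chart lifting $(x,y)$ with
$$\Pi=\hat x^2+a(\hat y,s),\qquad a=\sum_{n\ge1}s^na_n(y),\quad a_n\text{ holomorphic}.$$
(ii) At $p_j$ take coordinates on a bidisc $U_j$ centered at $p_j$ with $C=\{x=0\}$, $R=\{y=0\}$, $\pi=x^2y$. There is a formal chart lifting $(x,y)$ with
$$\Pi=\hat x^2\hat y+\varepsilon(s)\hat x+c(\hat y,s),$$
where $\varepsilon\in s\mathbb C[[s]]$ and $c=\sum_{n\ge1}s^nc_n(y)$, $c_n$ holomorphic on the disc.

**Proof.** *Coordinates exist.* Locally $\operatorname{div}(\pi)$ is $2C$, respectively $2C+R$ with normal crossings. So $\pi$ is a unit times $x^2$, respectively times $x^2y$. Absorb the unit into $x$ (by a square root), respectively into $y$.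

*The induction.* For $n=1$ the form holds mod $s$ with any lift of $(x,y)$, with $a=0$, respectively $\varepsilon=c=0$. Suppose that it holds mod $s^n$, $n\ge1$, and let $s^ng(\hat x,\hat y)$ be the error mod $s^{n+1}$. Note that $2n\ge n+1$.

(i) Write $g=g(0,y)+x\,g_1(x,y)$ and put $\hat x_{\rm new}=\hat x+\frac12s^ng_1(\hat x,\hat y)$. Then
$$\hat x^2\equiv\hat x_{\rm new}^2-s^n\hat x_{\rm new}\,g_1(\hat x_{\rm new},\hat y)\pmod{s^{n+1}},$$
so only $s^ng(0,\hat y)$ remains at order $s^n$. Put $a_n=g(0,y)$.

(ii) Expand $g$ in $x$ to second order, and split the coefficient of $x$ into its value $e$ at $y=0$ and the rest: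
$$g=g(0,y)+e\,x+xy\,g_1(y)+x^2g_2(x,y),\qquad e\in\mathbb C .$$
Put $\hat x_{\rm new}=\hat x+\frac12s^ng_1(\hat y)$ and $\hat y_{\rm new}=\hat y+s^ng_2(\hat x,\hat y)$. Then
$$\hat x^2\hat y\equiv\hat x_{\rm new}^2\hat y_{\rm new}-s^n\big(\hat x_{\rm new}\hat y_{\rm new}g_1+\hat x_{\rm new}^2g_2\big)\pmod{s^{n+1}},$$
with $g_1,g_2$ evaluated in the new chart. The terms $\varepsilon\hat x+c(\hat y,s)$ found so far are divisible by $s$, and the chart changes by multiples of $s^n$, so they change only by multiples of $s^{n+1}$. What remains at order $s^n$ is $g(0,\hat y_{\rm new})+e\,\hat x_{\rm new}$. So $c_n=g(0,y)$, and the $s^n$-coefficient of $\varepsilon$ is $e$.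

The $n$-th step changes the chart only by multiples of $s^n$, so the charts converge $s$-adically. $\square$

In (ii) the monomials divisible by $xy$ or $x^2$ can be removed. What survives is a function of $y$ and a single constant multiple of $x$. That is why $\varepsilon$ depends on $s$ only.

## 6. Square roots modulo powers of $s$

*The next lemma makes the left-over of Section 4 independent of the chosen square.*

**Lemma 2.** Let $q\in C^\circ$ and let $v,v'$ be formal functions near $q$ with $v^2\equiv v'^2\equiv\pi$ mod $s$. If $v^2-v'^2\equiv s^k\beta$ mod $s^{k+1}$ with $k\ge1$ and $\beta\in\mathcal O_M$, then $\beta|_C=0$.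

**Proof.** Let $x$ be a local equation of $C$ with $x^2=\pi$. Modulo $s$, each of $v,v'$ is $\pm x$. Changing signs does not change the squares, so assume $v\equiv v'\equiv x$ mod $s$. If $v=v'$, then $\beta=0$. Otherwise $v-v'=s^lw$ with $l\ge1$ and $w_0:=w$ mod $s$ nonzero. Since $v+v'\equiv2x$ mod $s$,
$$v^2-v'^2=(v-v')(v+v')\equiv2xw_0\,s^l\pmod{s^{l+1}},\qquad 2xw_0\ne0 .$$
If $l<k$, the left side vanishes mod $s^{l+1}$, a contradiction. If $l>k$, then $\beta=0$. If $l=k$, then $\beta=2xw_0$, which vanishes on $C$. $\square$

## 7. Climbing one order at a time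

From here until the end of Section 8 assume in addition that $h^0(C,\mathcal O_C(D))=1$.

**Proposition 3.** There is $c(s)=\sum_{n\ge1}\gamma_ns^n\in s\mathbb C[[s]]$ such that for every $n\ge0$, with $c_{[n]}=\sum_{k\le n}\gamma_ks^k$, the following holds.

$P(n)$: near each point of $C^\circ$, $\Pi-c_{[n]}\equiv v^2$ mod $s^{n+1}$ for some formal function $v$.

**Proof.** $P(0)$ holds because locally $\pi=x^2$. Assume that $\gamma_1,\dots,\gamma_n$ are found and $P(n)$ holds.

**Step (a): lower orders vanish in every good chart.** *We show that what $P(n)$ says for some $v$ is visible in every normal form.* Suppose that near $q\in C^\circ$ there is a formal chart $(\tilde x,\tilde y)$ with $\tilde x^2\equiv\pi$ mod $s$ and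
$$\Pi-c_{[n]}=\tilde x^2+b(\tilde y,s),\qquad b=\sum_{k\ge1}s^kb_k .\tag{2}$$
Then $b\equiv0$ mod $s^{n+1}$. If not, let $k\le n$ be minimal with $b_k\neq0$, and take $v$ from $P(n)$. Then $v^2-\tilde x^2\equiv s^kb_k$ mod $s^{k+1}$, and $b_k|_C=0$ by Lemma 2. But $C=\{\tilde x|_M=0\}$, and $b_k$ depends only on $\tilde y|_M$, which is a coordinate on $C$. So $b_k=0$, a contradiction.

**Step (b): the left-over at order $n+1$ is a function on $C^\circ$.** *We define a function $\alpha$ that does not depend on charts.* Near each $q\in C^\circ$ there is a holomorphic function $\alpha$ on $C$ such that, for some extension $\tilde\alpha$ of $\alpha$ to a formal function,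
$$\Pi-c_{[n]}-s^{n+1}\tilde\alpha\equiv v^2\pmod{s^{n+2}}\quad\text{for some formal function }v.$$
Indeed, in the chart of Lemma 1(i), equation (2) holds with $\tilde x=\hat x$, $\tilde y=\hat y$ and $b=a-c_{[n]}$. By (a), $b\equiv s^{n+1}b_{n+1}(\hat y)$ mod $s^{n+2}$, so we may take $v=\hat x$ and $\tilde\alpha=b_{n+1}(\hat y)$. If $(\alpha,v)$ and $(\alpha',v')$ both have this property, then
$$v^2-v'^2\equiv s^{n+1}(\tilde\alpha'-\tilde\alpha)\pmod{s^{n+2}},$$
and Lemma 2 with $k=n+1$ gives $\alpha=\alpha'$ on $C$. So the local functions glue to a holomorphic function $\alpha$ on $C^\circ$. The same argument shows that $\alpha=b_{n+1}|_C$ in any chart as in (2).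

**Step (c): $\alpha$ has at most simple poles.** *We examine $\alpha$ near $p_j$.* Use Lemma 1(ii). Near a point of $C\cap U_j$ with $y\neq0$ choose a branch of $\sqrt y$. As in (1),
$$\Pi=\Big(\hat x\sqrt{\hat y}+\frac{\varepsilon}{2\sqrt{\hat y}}\Big)^2+c(\hat y,s)-\frac{\varepsilon(s)^2}{4\hat y}.\tag{3}$$
The pair $\tilde x=\hat x\sqrt{\hat y}+\varepsilon/(2\sqrt{\hat y})$, $\tilde y=\hat y$ is a formal chart lifting $(x\sqrt y,y)$, and $(x\sqrt y)^2=x^2y=\pi$. So (2) holds with
$$b=c(y,s)-\frac{\varepsilon(s)^2}{4y}-c_{[n]}(s).$$
By (b), $\alpha$ is, near $p_j$, the $s^{n+1}$-coefficient of $c(y,s)-\varepsilon(s)^2/(4y)$. It is a holomorphic function of $y$ plus a constant times $1/y$.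

**Step (d): conclusion.** *We use the hypothesis on $D$.* By (b) and (c), $\alpha\in H^0(C,\mathcal O_C(D))=\mathbb C$. So $\alpha$ is a constant, which we call $\gamma_{n+1}$. In the charts of Lemma 1(i), $b_{n+1}(y)$ is this constant, hence $\Pi-c_{[n+1]}\equiv\hat x^2$ mod $s^{n+2}$. This is $P(n+1)$. $\square$

At order $s^1$ the coefficient of $\varepsilon^2$ is zero, so there is no pole: this is the computation of Section 4. Poles can appear from order $s^2$ on.

**The normal form.** Applying (a) for all $n$ gives $a(\hat y,s)=c(s)$ in every chart of Lemma 1(i). Applying (a) for all $n$ to the chart in (3) gives, for $y\ne0$ and in every order of $s$,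
$$c(y,s)-c(s)=\frac{\varepsilon(s)^2}{4y}.$$
The left side is holomorphic at $y=0$, so $\varepsilon^2=0$. Hence $\varepsilon=0$ and $c(y,s)=c(s)$. We have proved
$$\Pi=c(s)+\hat x^2\ \text{ near each }q\in C^\circ,\qquad \Pi=c(s)+\hat x^2\hat y\ \text{ near each }p_j.\tag{4}$$

## 8. From the formal normal form to the discriminant

Formula (4) suggests that all critical points of $\Pi$ in the fibers of $s$ have the single critical value $c(s)$. But (4) is only formal, and we do not know that $c$ converges. We now transfer it to the true critical points by pulling it back along arcs.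

**Step 1: the discriminant is a point or a union of branches.** *We set up the analytic set to be controlled.* Let
$$Z=\{d\Pi\wedge ds=0\}\subset\mathcal M,$$
the closed analytic set of critical points of the maps $\pi_s=\Pi|_{M_s}$. A fiber of $\pi_s$ is singular iff it meets $Z$. We have $Z\cap M=C$: the map $\pi$ is submersive off $X$; it is submersive at points of $R\setminus C$, where it is a local equation of a smooth curve; and it vanishes to order at least $2$ along $C$. Since $\Psi$ is proper, $E:=\Psi(Z)$ is closed analytic by Remmert's theorem, and $E\cap\{s=0\}=\Psi(C)=\{(0,0)\}$. So the germ of $E$ at $(0,0)$ is $\{(0,0)\}$ or a finite union of irreducible one-dimensional branches, none contained in $\{s=0\}$. Each branch has an injective parametrization $\tau\mapsto(t_1(\tau),\tau^k)$ with $k\ge1$: on its normalization, a disk, $s$ vanishes to some order $k$ at $0$, and we choose the parameter so that $s=\tau^k$.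

Let $E_1$ be a branch, with $t_1,k$ as above. The goal of Steps 2 to 4 is $E_1=\{t=c(s)\}$.

**Step 2: an arc of critical points over $E_1$.** *We look for a holomorphic arc in $Z$ that starts on $C$ and maps to $E_1$ without lying in $\{s=0\}$.* Choose $e_n\in E_1\setminus\{(0,0)\}$ with $e_n\to(0,0)$, and $z_n\in Z\cap\Psi^{-1}(e_n)$. By properness a subsequence converges to some $z_0\in Z\cap X=C$. Near $(0,0)$ the branch $E_1$ meets $\{s=0\}$ only in $(0,0)$, so $s(z_n)\ne0$. The analytic germ of $Z\cap\Psi^{-1}(E_1)$ at $z_0$ has finitely many irreducible components, and one of them, $W$, contains infinitely many $z_n$. So $s\not\equiv0$ on $W$. Let $d=\dim W\ge1$; then $\dim(W\cap\{s=0\})=d-1$, because $s(z_0)=0$ and $W$ is irreducible.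

Choose successively $d-1$ linear forms in local coordinates centered at $z_0$, each not vanishing identically on any positive-dimensional component of what is left of $W\cap\{s=0\}$. Each lowers the dimension by one, so their common zero set $H$ meets $W\cap\{s=0\}$ only in $z_0$, near $z_0$. Every component of $W\cap H$ at $z_0$ has dimension at least $d-(d-1)=1$, and it has dimension exactly $1$ since $s$ cuts it in the single point $z_0$. Normalizing one component gives a holomorphic arc $\gamma$ in $Z\cap\Psi^{-1}(E_1)$ with $\gamma(0)=z_0$ such that $s(\tau):=s(\gamma(\tau))$ satisfies $s(0)=0$ and $s(\tau)\ne0$ for $\tau\ne0$. Put $t(\tau)=\Pi(\gamma(\tau))$.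

**Step 3: pulling back formal functions.** *We evaluate (4) along $\gamma$.* Take holomorphic coordinates $(x_0,y_0,s)$ at $z_0$ with $x_0|_M=x$, $y_0|_M=y$, where $(x,y)$ are the coordinates lifted by the chart in (4) at $z_0$. If $z_0\in C^\circ$, subtract a constant from $y$, so that they are centered at $z_0$. Set
$$\gamma^*\Big(\sum_n s^ng_n(x_0,y_0)\Big)=\sum_n s(\tau)^n\,g_n\big(x_0(\gamma(\tau)),y_0(\gamma(\tau))\big)\in\mathbb C[[\tau]].$$
This converges $\tau$-adically since $s(0)=0$. It is a ring homomorphism and extends the usual pull-back of holomorphic functions. Clearly $\gamma^*c(s)=c(s(\tau))$.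

The derivations $\partial_{x_0},\partial_{y_0}$ act coefficientwise on formal functions and agree with the usual derivatives on $\Pi$. Since $\gamma$ lies in $Z$, we have $\gamma^*(\partial_{x_0}\Pi)=\gamma^*(\partial_{y_0}\Pi)=0$. Differentiating (4), for $\partial=\partial_{x_0}$ and $\partial=\partial_{y_0}$,
$$\partial\Pi=2\hat x\,\partial\hat x\quad(z_0\in C^\circ),\qquad \partial\Pi=2\hat x\hat y\,\partial\hat x+\hat x^2\,\partial\hat y\quad(z_0=p_j).$$
The Jacobian matrix of $(\hat x,\hat y)$ with respect to $(x_0,y_0)$ is the identity mod $s$, so its pull-back by $\gamma^*$ is invertible over $\mathbb C[[\tau]]$. Hence $\gamma^*(2\hat x)=0$ if $z_0\in C^\circ$, and $\gamma^*(2\hat x\hat y)=\gamma^*(\hat x^2)=0$ if $z_0=p_j$. As $\mathbb C[[\tau]]$ is a domain, $\gamma^*\hat x=0$ in both cases. Now (4) gives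
$$t(\tau)=\gamma^*\Pi=c(s(\tau)).\tag{5}$$

**Step 4: the branch is the graph of $c$.** *We remove the parameter of the arc.* The arc $\Psi\circ\gamma$ lies in $E_1$ and is nonconstant, so it factors through the normalization: $t(\tau)=t_1(\varphi(\tau))$ and $s(\tau)=\varphi(\tau)^k$, with $\varphi$ nonconstant and $\varphi(0)=0$. By (5), $t_1(\varphi)=c(\varphi^k)$. Substitution of $\varphi$ is injective on power series, so $t_1(T)=c(T^k)$. Hence $t_1(\zeta T)=t_1(T)$ whenever $\zeta^k=1$, and injectivity of $T\mapsto(t_1(T),T^k)$ forces $k=1$. So $c=t_1$ converges, and $E_1=\{t=c(s)\}$.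

**Step 5: at most one singular fiber.** *We pass from the germ of $E$ to a whole disk $\Delta'$.* By Steps 1 to 4 there is a neighborhood $B$ of $(0,0)$ with $E\cap B\subset\{(0,0)\}$ or $E\cap B\subset\{t=c(s)\}$. Let $\Delta'\subset\Delta$ be any relatively compact disk centered at $0$. Since $E$ is closed and meets $\{s=0\}$ only in $(0,0)$, compactness of $\overline{\Delta'}$ gives $E\cap(\Delta'\times\{s\})\subset B$ for all small $s$. So for all small $s$ the map $\pi_s$ has at most one singular fiber over $\Delta'$, and the deformation is not splitting. As $\Psi$ was arbitrary, $\pi$ is atomic. This proves Theorem A. $\square$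

## 9. Plumbing a double curve to reduced curves

We now construct degenerations with a prescribed pair $(C,D)$ and prove Theorem B. Let $C$ be a compact Riemann surface of genus $h$ with distinct points $p_1,\dots,p_r$, $r\ge2$ even. Let $R$ be a smooth compact curve with distinct points $q_1,\dots,q_r$ such that every component of $R$ contains some $q_j$.

**Step 1: two line bundles with functions.** *We prepare neighborhoods of $C$ and of $R$ on which $\pi$ is already visible.* Since $\deg D=r$ is even and degree-zero line bundles on $C$ are divisible by $2$, there is a line bundle $N$ on $C$ with $N^{-2}\cong\mathcal O_C(D)$. Let $\delta\in H^0(N^{-2})$ have divisor $D$. Let $L=\mathcal O_R(-2\sum q_j)$, and let $\varsigma\in H^0(L^{-1})$ have divisor $2\sum q_j$. Near $p_j$ take a coordinate $y_j$ on $C$ and a frame of $N$ in which $\delta=y_j$ (take any frame and let $y_j$ be the resulting expression of $\delta$). With $x$ the fiber coordinate, $\delta(u^2)=x^2y_j$. Near $q_j$ take a coordinate $x_j$ on $R$ and a frame of $L$ in which $\varsigma=x_j^2$ (rescale the frame by a unit). With $y$ the fiber coordinate, $\varsigma(w)=x_j^2y$.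 Choose $r_0$ so small that all this is defined on discs of radius $>3r_0$, disjoint for different $j$.

**Step 2: the glued surface.** *Near $p_j=q_j$ we exchange the roles of base and fiber.* Let $0<\rho<r_0$ and $V_j=\{|x|<2r_0,\ |y|<2r_0\}$. By $x$ and $y=y_j$, $V_j$ is an open subset of $\mathrm{Tot}(N)$; by $x=x_j$ and $y$, it is an open subset of $\mathrm{Tot}(L)$. Let
$$A=\bigcup_j\{r_0<|y_j|<3r_0,\ |x|<\rho\}\cup A_1\subset\mathrm{Tot}(N),\qquad Q=\bigcup_j\{r_0<|x_j|<3r_0,\ |y|<\rho\}\cup Q_1\subset\mathrm{Tot}(L).$$
Here $A_1$ is a small open neighborhood of the part of the zero section over $C\setminus\bigcup_j\{|y_j|<\frac52r_0\}$, lying over $C\setminus\bigcup_j\{|y_j|\le2r_0\}$. Likewise $Q_1$ is a small open neighborhood of the part of the zero section over $R\setminus\bigcup_j\{|x_j|<\frac52r_0\}$, lying over $R\setminus\bigcup_j\{|x_j|\le2r_0\}$. So $A_1$ and $Q_1$ do not meet the $V_j$, and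
$$A\cap V_j=\{r_0<|y|<2r_0,\ |x|<\rho\}\ \text{in }\mathrm{Tot}(N),\qquad Q\cap V_j=\{r_0<|x|<2r_0,\ |y|<\rho\}\ \text{in }\mathrm{Tot}(L).$$
Put $P=A\cup\bigcup V_j\subset\mathrm{Tot}(N)$ and $P'=Q\cup\bigcup V_j\subset\mathrm{Tot}(L)$, and glue $P$ and $P'$ along $\bigcup V_j$.

The result is Hausdorff. Two points both in $P$ or both in $P'$ are separated there. Otherwise one lies in $A$ and the other in $Q$, and $A,Q$ are open and disjoint in the glued space, because on $A\cap V_j$ we have $|x|<\rho<r_0$, while on $Q\cap V_j$ we have $|x|>r_0$.

**Step 3: the function, its divisor and its critical points.** *We check that $\pi$ has the right zero fiber and no other critical points.* The functions $\delta(u^2)$ on $P$ and $\varsigma(w)$ on $P'$ both equal $x^2y$ on $V_j$, so they glue to a holomorphic function $\pi$. Over the base of $A$ we have $\delta\neq0$, and over the base of $Q$ we have $\varsigma\ne0$. So the divisor of $\pi$ over $0$ is $2C+R$, where $C$ and $R$ are the compact zero sections, meeting transversally at $p_j=q_j$. The critical set of $\pi$ is exactly $C$: on $A$, $\partial_u\pi=2\delta u$ and $d\pi=0$ along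 $u=0$; on $V_j$, $d(x^2y)=2xy\,dx+x^2dy$ vanishes iff $x=0$; on $Q$, $\partial_w\pi=\varsigma\ne0$.

**Step 4: properness.** *We cut down to a proper family.* Let $\mathcal U$ be a relatively compact open neighborhood of $\pi^{-1}(0)=C\cup R$. On the compact set $\partial\mathcal U$ we have $|\pi|\ge\kappa>0$. Put $M:=\mathcal U\cap\{|\pi|<\kappa\}$. For $K\subset\{|t|<\kappa\}$ compact, $\pi^{-1}(K)\cap\overline{\mathcal U}$ is compact and misses $\partial\mathcal U$, so $\pi:M\to\{|t|<\kappa\}$ is proper. It is also open, since the critical set $C$ has empty interior and so $\pi$ is not constant on any nonempty open set; hence it is surjective. Its only singular fiber is $X=2C+R$. Rescale $t$, and $\delta$ with it.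

**Step 5: connected fibers.** *A curve of genus $g$ must be connected.* $X$ is connected, because $C$ is and every component of $R$ meets it. Each component of $M$ maps properly and openly, hence onto the disc, so it meets $X$; thus $M$ is connected. Then $M\setminus X$ is connected. It is a locally trivial fiber bundle over the punctured disc, so monodromy permutes the components of a general fiber transitively. At a point of $R\setminus C$ the map $\pi$ is a submersion, so there is a local section through it, and this section singles out a monodromy-invariant component. So general fibers are connected.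

**Step 6: the genus.** *We compute $g$ by adjunction.* Let $R_i$ be the components of $R$, of genus $b_i$, containing $r_i$ of the points. From $C\cdot X=R_i\cdot X=0$ we get $C^2=-r/2$ and $R_i^2=-2r_i$. So $K_M\cdot C=2h-2+\frac r2$, $K_M\cdot R_i=2b_i-2+2r_i$, and
$$2g-2=K_M\cdot X=2\Big(2h-2+\frac r2\Big)+\sum_i(2b_i-2+2r_i).\tag{6}$$
By construction (H) holds, the normal bundle of $C$ is $N$, and $\pi$ is linearizable along $C$.

**Proof of Theorem B.** Let $g\ge4$. Take $C$ of genus $2$ with hyperelliptic involution $\iota$, and $p_1,p_2\in C$ with $p_2\notin\{p_1,\iota p_1\}$. By Riemann–Roch,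
$$h^0(p_1+p_2)=1+h^0(K_C-p_1-p_2)=1,$$
because the canonical divisors on $C$ are exactly the divisors $p+\iota p$, and $p_1+p_2$ is not one of them. Take $R=R_1\sqcup R_2$ of genera $g-4$ and $0$, with one marked point on each. By (6) the genus $g'$ of the general fiber satisfies
$$2g'-2=2(2+1)+\big(2(g-4)-2+2\big)+(-2+2)=6+2(g-4)=2g-2.\qquad\square$$

With Theorem A, Conjecture 6.3.1 is disproved for every $g\ge4$: this $\pi$ is atomic, and $2C+R_1+R_2$ is neither a reduced curve with one node nor a multiple of a smooth curve.

## 10. Splitting by a function with poles along $D$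

We prove Theorem C. If $h^0(\mathcal O_C(D))=1$, then $\pi$ is atomic by Theorem A. So let $\pi$ be linearizable along $C$ with $h^0(\mathcal O_C(D))\ge2$. The plan is to reverse Section 7: choose $f\in H^0(C,\mathcal O_C(D))$, add $s^2f$ to $\pi$ near $C^\circ$, and use (1) from right to left to absorb the poles at the $p_j$.

**Step 1: choice of $f$.** *We need two distinct finite critical values.* Choose $f\in H^0(C,\mathcal O_C(D))$ nonconstant of degree $\ge2$: if $h\ge1$, every nonconstant $f$ works, since a degree-one map would identify $C$ with $\mathbb P^1$; if $h=0$, take $f$ with simple poles exactly at $p_1,p_2$. All poles of $f$ are simple, so $\infty$ is not a branch value. A connected cover of $\mathbb P^1$ of degree $\ge2$ has at least two branch values, because $\mathbb P^1$ minus a point is simply connected. So $f$ has critical points, not poles, with two distinct finite critical values $v_1\ne v_2$.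

**Step 2: a covering of a neighborhood of $X$.** *We cut $M$ into the pieces used in Section 9.* Let $\mathrm{pr}$ be the bundle projection on the linearized tube around $C$. Near $p_j$ there are coordinates $(x,y)$ of $M$ with $\pi=x^2y$, where $y$ is the pull-back by $\mathrm{pr}$ of a coordinate on $C$ and $x$ is a linear fiber coordinate (choose the frame and $y_j$ as in Step 1 of Section 9). There $C=\{x=0\}$ and $R=\{y=0\}$. For small $r_0$ let
$$V_j=\{|x|,|y|<2r_0\}\subset V_j^+=\{|x|,|y|<3r_0\},$$
with the closures of the $V_j^+$ disjoint, compact and contained in these coordinate domains. The compact sets $C\setminus\bigcup_j\{|y|<\frac52r_0\}$ and $R\setminus\bigcup_j\{|x|<\frac52r_0\}$ are disjoint, do not meet any $\overline{V_j}$, and meet $\overline{V_j^+}$ only where $x=0$, respectively $y=0$. So they have small open neighborhoods $A_1$ (in the linearized tube) and $Q_1$, disjoint from each other and from all $\overline{V_j}$, with $A_1$ lying over $C\setminus\bigcup_j\{|y|\le r_0\}$, with $A_1\cap V_j^+\subset\{|x|<r_0\}$ and $Q_1\cap V_j^+\subset\{|y|<r_0\}$. For small $\rho<r_0$ put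
$$A=\bigcup_j\{r_0<|y|<3r_0,\ |x|<\rho\}\cup A_1,\qquad Q=\bigcup_j\{r_0<|x|<3r_0,\ |y|<\rho\}\cup Q_1 .$$
Then $A\cup Q\cup\bigcup V_j\supset X$, and
$$A\cap V_j=\{r_0<|y|<2r_0,\ |x|<\rho\},\qquad Q\cap V_j=\{r_0<|x|<2r_0,\ |y|<\rho\}.$$
Also $A\cap Q=\emptyset$: the two ring-shaped parts in the same $V_j^+$ are disjoint because $|x|<\rho<r_0$ on the first and $|x|>r_0$ on the second; the part of $A_1$ in $V_j^+$ has $|x|<r_0$, and the part of $Q_1$ there has $|y|<r_0$; and $A_1\cap Q_1=\emptyset$. Finally, $A$ lies over points of $C$ that are not poles of $f$, so $f\circ\mathrm{pr}$ is holomorphic on $A$.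

**Step 3: the deformation.** *We write $\Pi$ on each piece and the gluing maps.* Near $p_j$ write
$$f=-\frac{e_j^2}{4y}+g_j(y),\qquad g_j\text{ holomorphic},\ e_j\in\mathbb C,$$
where $e_j=0$ iff $p_j$ is not a pole. For a small disk $\Delta^\dagger$ set
$$\begin{aligned}\Pi&=\pi+s^2f\circ\mathrm{pr}&&\text{on }A\times\Delta^\dagger,\\ \Pi&=x^2y+e_jsx+s^2g_j(y)&&\text{on }V_j\times\Delta^\dagger,\\ \Pi&=\pi&&\text{on }Q\times\Delta^\dagger.\end{aligned}$$
Glue by
$$V_j\to A:\ (x,y,s)\mapsto\Big(x+\frac{e_js}{2y},\,y,\,s\Big),\qquad V_j\to Q:\ (x,y,s)\mapsto\Big(x,\ y'=\frac{\Pi(x,y,s)}{x^2},\ s\Big)$$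
on the open subsets of $V_j\times\Delta^\dagger$
$$G_A=\Big\{r_0<|y|<2r_0,\ \Big|x+\frac{e_js}{2y}\Big|<\rho\Big\},\qquad G_Q=\Big\{r_0<|x|<2r_0,\ \Big|\frac{\Pi}{x^2}\Big|<\rho\Big\}.$$
The functions agree. On $A$,
$$y\Big(x+\frac{e_js}{2y}\Big)^2+s^2f(y)=x^2y+e_jsx+\frac{e_j^2s^2}{4y}+s^2f(y)=x^2y+e_jsx+s^2g_j(y),$$
and on $Q$, $x^2y'=\Pi$.

**Step 4: the gluing maps are biholomorphic onto $(A\cap V_j)\times\Delta^\dagger$ and $(Q\cap V_j)\times\Delta^\dagger$.** *This holds once $\Delta^\dagger$ is small.* For $A$, the inverse is $x=x'-\frac{e_js}{2y}$, and it takes values in $V_j$ because $\rho+|e_js|/(2r_0)<r_0$ for small $s$. In particular $|x|<r_0$ on $G_A$. For $Q$, write $y'=y+\eta$ with $\eta=e_js/x+s^2g_j(y)/x^2$. For small $s$ we have $|\partial_y\eta|<\frac12$ and $|\eta|<r_0$ for $|y|\le2r_0$, $r_0<|x|<2r_0$. So for fixed $x,s$ the map $y\mapsto y'$ is injective with nonzero derivative on $|y|<2r_0$. If $|y_0'|<\rho$, then $|\eta-y_0'|<r_0+\rho<2r_0$. Rouché's theorem for $y+(\eta-y_0')$ on a circle $|y|=R_0$ with $r_0+\rho<R_0<2r_0$ shows that $y_0'$ is attained.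

**Step 5: the glued space is Hausdorff.** *We check the identifications and that their graphs are closed.* $G_A\cap G_Q=\emptyset$, since $|x|<r_0$ on $G_A$ and $|x|>r_0$ on $G_Q$. Hence $A\times\Delta^\dagger$ and $Q\times\Delta^\dagger$ are disjoint open sets in the glued space. So are $V_i\times\Delta^\dagger$ and $V_j\times\Delta^\dagger$ for $i\ne j$, because $V_i\cap V_j=\emptyset$ in $M$. It remains to separate points of $V_j\times\Delta^\dagger$ from points of $A\times\Delta^\dagger$ or $Q\times\Delta^\dagger$, and for this it suffices that the graphs of the gluing maps are closed.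

Let $z_n\in G_A$ converge to $z\in V_j\times\Delta^\dagger$, with images converging to $a\in A\times\Delta^\dagger$. The gluing map preserves $y$, so at $a$ we have $|y|=|y(z)|<2r_0$ and $|x|\le\rho$. So $a\in(A\cap V_j)\times\Delta^\dagger$, that is, $r_0<|y|$ and $|x+e_js/2y|<\rho$ at $z$, and $z\in G_A$.

Let $z_n\in G_Q$ converge to $z\in V_j\times\Delta^\dagger$, with images converging to $b\in Q\times\Delta^\dagger$. The gluing map preserves $x$, so at $b$ we have $|x|=|x(z)|<2r_0$ and $|y'|\le\rho$. So $b\in(Q\cap V_j)\times\Delta^\dagger$; that is, $r_0<|x|$ and $|\Pi/x^2|<\rho$ at $z$, and $z\in G_Q$. In both cases the limit of the images is the image of $z$ by continuity.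

We obtain a $3$-dimensional complex manifold $\mathcal M'$, a submersion $s$, and a map $\Psi'=(\Pi,s)$. At $s=0$ the gluing is the identity, so $\{s=0\}$ is the open subset $A\cup Q\cup\bigcup V_j$ of $M$ with $\Pi=\pi$, and $\Psi'^{-1}(0,0)=X$ is compact.

**Step 6: properness and $\pi_0=\pi$.** *We cut down as in Section 9.* Let $\mathcal U$ be a relatively compact open neighborhood of $X$ in $\mathcal M'$. Since $\Psi'\ne(0,0)$ on the compact set $\partial\mathcal U$, restriction to $\mathcal M=\mathcal U\cap\Psi'^{-1}(\Delta_1\times\Delta_1^\dagger)$ for a small bidisc gives a proper map $\Psi$. At $s=0$ its source is nonempty, open and (by properness) closed in $\pi^{-1}(\Delta_1)\subset M$. That set is connected: the fibers over $t\ne0$ are connected, and $X$ is nowhere dense. So the source is all of $\pi^{-1}(\Delta_1)$, and $\pi_0=\pi$ over $\Delta_1$.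

**Step 7: flatness, surjectivity, general fibers.** *We verify the rest of the definition of a deformation.* The points where the fiber of $\Psi$ has dimension $\ge2$ form a closed analytic set not meeting $X$. By properness, after shrinking the bidisc, all nonempty fibers have pure dimension $1$. Since $\mathcal M$ and the base are smooth, $\Psi$ is flat, hence open; being also proper, it is surjective. The discriminant, that is, the image of the critical set of $\Psi$, is closed analytic and meets $\{s=0\}$ only in $(0,0)$. After shrinking $\Delta_1$ and then $\Delta_1^\dagger$ it stays away from $\partial\Delta_1\times\Delta_1^\dagger$, so it is finite over $\Delta_1^\dagger$. Its complement is connected, because it is the complement of a nowhere dense analytic set. Over the complement $\Psi$ is a proper submersion, and some of the fibers there are fibers of $\pi$. So all fibers there are smooth connected curves of genus $g$, and each $\pi_s$ has only finitely many singular fibers. The surfaces $M_s$ are smooth because $s$ is a submersion. So $\Psi$ is a deformation of $\pi$.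

**Step 8: it splits.** *We locate critical points.* Let $q\in C$ be a critical point of $f$, not a pole. There are three cases.

- If $q\in A$: $\Pi=\delta(u^2)+s^2f$ has a critical point in $M_s$ at $u=0$ over $q$.
- If $q\in V_j$ and $y(q)\neq0$: $\Pi=y\big(x+\frac{e_js}{2y}\big)^2+s^2f(y)$ has a critical point at $y=y(q)$, $x=-\frac{e_js}{2y}$, which lies in $V_j$ for small $s$.
- If $q=p_j$: then $e_j=0$, $\Pi=x^2y+s^2g_j(y)$ with $g_j'(0)=f'(p_j)=0$, and $(0,0)$ is a critical point.

In all cases the critical value is $s^2f(q)$, and the critical point tends to $q\in X$ as $s\to0$, so it lies in $\mathcal M$ for small $s$. Apply this to critical points with values $v_1$ and $v_2$. For every $\Delta'$ and all sufficiently small $s\ne0$, $\pi_s$ has singular fibers over the two distinct points $s^2v_1,s^2v_2\in\Delta'$. The deformation is splitting, and $\pi$ is not atomic. This proves Theorem C. $\square$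

For $C=\mathbb P^1$, $D=0+\infty$ and $f=\frac12-\frac14(y+\frac1y)$ we have $v_1=0$, $v_2=1$, and the singular fibers found in Step 8 lie over $0$ and $s^2$, as in Section 1.

## 11. Same numerical data, different behavior

**Proof of the Corollary.** Let $g\ge4$. In the construction of Section 9 take $h=2$, $r=2$ and $R=R_1\sqcup R_2$ of genera $g-4$ and $0$, for two choices of $p_1\ne p_2$ on a curve $C$ of genus $2$. By (6) both give degenerations of genus $g$. Both are linearizable along $C$, and their singular fibers have the same genera, multiplicities and intersection pattern. If $p_2\neq\iota p_1$, then $h^0(p_1+p_2)=1$ and $\pi$ is atomic by Theorem A. If $p_2=\iota p_1\ne p_1$, that is, if $p_1$ is not a fixed point of $\iota$, then $p_1+p_2$ is a canonical divisor, $h^0(p_1+p_2)=2$, and $\pi$ is not atomic by Theorem C. $\square$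

In the second case the function $f$ of Section 10 is, up to a Möbius transformation of $\mathbb P^1$, the hyperelliptic double cover $C\to\mathbb P^1$, with its two poles at $p_1$ and $\iota p_1$. Its six branch values are finite, so Step 8 produces singular fibers over six distinct points $s^2v_i$.
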